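\title{Minkowski's second theorem fails for Riemannian tori\\ of dimension at least three}

\begin{abstract}
On a flat torus $T^n$, Minkowski's second theorem provides $n$ closed curves that generate the first homology and whose lengths have product at most $C_n$ times the volume. We show that for arbitrary Riemannian metrics this holds when $n\le 2$, with sharp constant $2/\sqrt3$ for $n=2$, and fails for every $n\ge3$: given primes $p\ne q$, there are metrics of arbitrarily small volume on $T^n$ in which every closed curve whose homology class is divisible neither by $p$ nor by $q$ has length at least $1$. The inequality survives, with constant $2^{n-1}n!$, if the curves need only generate the homology modulo a fixed prime or rationally. For $n\ge3$ and coefficients in a commutative ring $R\neq0$, it holds if and only if at most one prime number fails to be invertible in $R$.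
\end{abstract}

\section{Introduction}

Let $T^n=\mathbb{R}^n/\mathbb{Z}^n$. Minkowski's second theorem, read on the torus, says that there is a constant $C_n$ depending only on $n$ such that every flat Riemannian metric on $T^n$ admits closed curves $\gamma_1,\dots,\gamma_n$ whose classes generate $H_1(T^n;\mathbb{Z})$ and which satisfy
\begin{equation}\label{eq:mink}
\prod_{i=1}^n \operatorname{length}\gamma_i\le C_n\operatorname{Vol}T^n .
\end{equation}
The statement makes sense for every metric, and the following problem is posed in \cite{systoles}.

\begin{quote}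
\emph{Is there, for each $n$, a constant $C_n$ such that every Riemannian metric on $T^n$, flat or not, admits closed curves $\gamma_1,\dots,\gamma_n$ that generate $H_1(T^n;\mathbb{Z})$ and satisfy \eqref{eq:mink}?}
\end{quote}

Both sides of \eqref{eq:mink} are multiplied by $t^n$ when all lengths are multiplied by $t$, so the constant is independent of scale. The inequality bounds the length of the shortest noncontractible curve by $(C_n\operatorname{Vol})^{1/n}$, but it says more: on a rectangular flat torus with sides $\ell_1\le\dots\le\ell_n$ the shortest curve sees only $\ell_1$, while the product of the lengths of the coordinate circles is exactly the volume.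

Throughout, metrics are smooth and Riemannian. Closed curves are rectifiable; we parametrize them as Lipschitz maps, so that the length of $c$ in a metric $g$ is $\int|c'|_g$. We identify $H_1(T^n;\mathbb{Z})$ with $\mathbb{Z}^n$: if a loop $c$ lifts to a path in $\mathbb{R}^n$ from $x$ to $x+h$, its class is $[c]=h$. The answer to the problem is yes for $n\le2$ and no for $n\ge3$.

\begin{theorem}\label{thm:A}
Let $n\ge3$, let $p\ne q$ be primes, and let $\eta>0$. There is a Riemannian metric on $T^n$ of volume less than $\eta$ in which every closed curve whose class lies outside $p\mathbb{Z}^n\cup q\mathbb{Z}^n$ has length at least $1$.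
\end{theorem}

\begin{corollary}\label{cor:answer}
For $n\ge3$ there is no constant $C_n$ as in the problem.
\end{corollary}

\begin{proof}
If the classes of $\gamma_1,\dots,\gamma_n$ generate $\mathbb{Z}^n$, their determinant is $\pm1$, so none of them lies in $p\mathbb{Z}^n$ or $q\mathbb{Z}^n$. In the metric of Theorem~\ref{thm:A} the product of the lengths is therefore at least $1$, while the volume is less than $\eta$, and $\eta$ is arbitrary.
\end{proof}

\begin{theorem}\label{thm:B}
For $n=1$ the inequality \eqref{eq:mink} holds for every metric with $C_1=1$. For $n=2$ it holds for every metric with $C_2=2/\sqrt3$, and this constant is sharp.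
\end{theorem}

The failure for $n\ge3$ is arithmetic: it disappears when the integers are replaced by a field.

\begin{theorem}\label{thm:C}
For every $n\ge1$, every prime $p$ and every Riemannian metric on $T^n$ there are closed curves $\gamma_1,\dots,\gamma_n$ whose classes form a basis of $H_1(T^n;\mathbb{F}_p)$, hence also of $H_1(T^n;\mathbb{Q})$, and which satisfy
\[
\prod_{i=1}^n\operatorname{length}\gamma_i\le 2^{n-1}n!\,\operatorname{Vol}T^n .
\]
\end{theorem}

For $p=2$ an inequality of this kind is due to Balacheff and Karam. The proof in Section~\ref{sec:C} is self-contained and follows ideas of Gromov, Guth, Papasoglu and Nabutovsky. The constant is not claimed to be sharp.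

Theorems~\ref{thm:A} and~\ref{thm:C} together decide the question for all coefficients. Let $R\ne0$ be a commutative ring with unit. Curves $\gamma_1,\dots,\gamma_n$ are \emph{$R$-generating} if their classes generate $H_1(T^n;R)=R^n$. Let $P(R)$ be the set of primes $\ell$ such that $\ell\cdot1_R$ is not a unit of $R$.

\begin{theorem}\label{thm:D}
Let $n\ge3$. A constant $C$ such that every Riemannian metric on $T^n$ has $n$ closed $R$-generating curves with $\prod\operatorname{length}\gamma_i\le C\operatorname{Vol}T^n$ exists if and only if $|P(R)|\le1$, and then $C=2^{n-1}n!$ works.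
\end{theorem}

For $n\le2$ such a constant always exists, because the curves of Theorem~\ref{thm:B} are $R$-generating for every $R$. For $n\ge3$ it exists for $\mathbb{Q}$ and $\mathbb{R}$, where $P(R)=\emptyset$, and for $\mathbb{F}_p$, $\mathbb{Z}/p^k$, $\mathbb{Z}_{(p)}$, where $P(R)=\{p\}$. It does not exist for $\mathbb{Z}$, nor for $\mathbb{Z}/m$ when two distinct primes divide $m$.

One algebraic fact lies behind the contrast. Over a field every generating set contains a basis. Over $\mathbb{Z}$ this fails: $p$ and $q$ together generate $\mathbb{Z}$, and neither does alone. The metrics of Theorem~\ref{thm:A} realize this geometrically. They shrink two regions of the torus, one carrying only classes divisible by $p$ and one carrying only classes divisible by $q$, and keep them far apart; all the volume can be put into these regions because $p^n$ and $q^n$ are coprime.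

Section~\ref{sec:low} treats $n\le2$ and explains why the flat case suggests the wrong answer. Section~\ref{sec:plan} sets up the counterexample and works out the case $n=3$, $p=2$, $q=3$; Sections~\ref{sec:map} and~\ref{sec:metric} contain the topological and the metric half of the proof of Theorem~\ref{thm:A}. Sections~\ref{sec:C} and~\ref{sec:D} prove Theorems~\ref{thm:C} and~\ref{thm:D}.

\section{Shortest curves, low dimensions and the flat case}\label{sec:low}

Let $g_0$ be the standard flat metric on $T^n$; it has volume $1$. For a metric $g$ and $h\in\mathbb{Z}^n$ let $\lambda(h)$ be the infimum of the $g$-lengths of closed curves of class $h$.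

\begin{lemma}\label{lem:lambda}
The infimum $\lambda(h)$ is attained, $\lambda(h)>0$ for $h\neq0$, and for each $r$ only finitely many $h$ have $\lambda(h)\le r$. For $g=g_0$ and $h\ne0$ we have $\lambda(h)\ge1$.
\end{lemma}

\begin{proof}
A curve of class $h$ lifts to a path from some $x$ to $x+h$, so its $g_0$-length is at least $|h|$. By compactness $g\ge\mu^2g_0$ for some $\mu>0$, so $\lambda(h)\ge\mu|h|$. This gives all claims but the first. A minimizing sequence, parametrized on $\mathbb{R}/\mathbb{Z}$ proportionally to arc length, is uniformly Lipschitz; by the Arzel\`a--Ascoli theorem a subsequence converges uniformly to a Lipschitz curve. Length is lower semicontinuous under uniform convergence, and uniformly close loops are homotopic along short flat segments, so the limit has class $h$ and length $\lambda(h)$.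
\end{proof}

The problem thus asks whether some basis $h_1,\dots,h_n$ of $\mathbb{Z}^n$ has $\prod\lambda(h_i)\le C_n\operatorname{Vol}$. In dimension two every metric is conformally flat, and averaging bounds $\lambda$ by a Euclidean norm.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For $n=1$ the circle itself is a generating curve whose length is the volume. Let $n=2$. By uniformization, $g=\rho^2g_1$ with $\rho>0$ smooth and $g_1$ flat, and $(T^2,g_1)$ is isometric to $\mathbb{R}^2/\Gamma$ for a lattice $\Gamma\cong H_1(T^2;\mathbb{Z})$. Let $A=\int\rho^2\,dA_1$ and $A_1$ be the areas of $g$ and $g_1$. For $v\in\Gamma$ the curve $t\mapsto x+tv$, $0\le t\le1$, has class $v$ and $g$-length $|v|\int_0^1\rho(x+tv)\,dt$. The average of this length over $x\in\mathbb{R}^2/\Gamma$ is, by Fubini's theorem, translation invariance and the Cauchy--Schwarz inequality,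
\[
\frac{|v|}{A_1}\int\rho\,dA_1\le\frac{|v|}{A_1}(A\,A_1)^{1/2}=|v|\,(A/A_1)^{1/2}.
\]
Hence $\lambda(v)\le|v|(A/A_1)^{1/2}$.

Let $v_1$ be a shortest nonzero vector of $\Gamma$. It is primitive, so it belongs to a basis $v_1,v_2$, and after subtracting an integer multiple of $v_1$ from $v_2$ we have $|\langle v_1,v_2\rangle|\le\frac12|v_1|^2\le\frac12|v_1||v_2|$. Then $A_1^2=|v_1|^2|v_2|^2-\langle v_1,v_2\rangle^2\ge\frac34|v_1|^2|v_2|^2$, and
\[
\lambda(v_1)\lambda(v_2)\le|v_1||v_2|\,A/A_1\le\tfrac{2}{\sqrt3}A .
\]
In the flat hexagonal torus with shortest lattice vector of length $\ell$ the area is $\frac{\sqrt3}{2}\ell^2$, and each of two generating curves is noncontractible, so has length at least $\ell$. The constant is therefore sharp.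
\end{proof}

Theorems~\ref{thm:B} and~\ref{thm:C} suggest a positive answer in all dimensions, the more so because on a flat torus linearly independent classes can be traded for a basis at bounded cost. There $\lambda$ is the restriction to $\mathbb{Z}^n$ of a norm $\|\cdot\|$ on $\mathbb{R}^n$. Let $v_1,\dots,v_n\in\mathbb{Z}^n$ be linearly independent with $\|v_1\|\le\dots\le\|v_n\|$, and let $\Gamma_i$ be the group of integer points in the real span of $v_1,\dots,v_i$. The quotient $\Gamma_i/\Gamma_{i-1}$ is torsion-free of rank one, hence infinite cyclic; if $w_i\in\Gamma_i$ maps to a generator, then $w_1,\dots,w_n$ is a basis of $\mathbb{Z}^n$. Since $v_i\in mw_i+\Gamma_{i-1}$ for an integer $m\ne0$, we have $w_i=v_i/m+\sum_{j<i}t_jv_j$ with real $t_j$, and subtracting integer multiples of $v_1,\dots,v_{i-1}$ from $w_i$ arranges $|t_j|\le\frac12$. Thus $\|w_i\|\le\frac{i+1}{2}\|v_i\|$.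

This argument divides classes by integers and adds them. On a Riemannian torus neither operation need respect $\lambda$: a short curve of class $mh$ does not come with a short curve of class $h$, and two short curves far from each other do not add up to a short curve. The first failure is visible in the metrics of Theorem~\ref{thm:A}, by the following consequence of Theorem~\ref{thm:C}.

\begin{remark}\label{rem:forced}
For every prime $\ell$ and every metric on $T^n$, some closed curve with class outside $\ell\mathbb{Z}^n$ has length at most $(2^{n-1}n!\operatorname{Vol})^{1/n}$: take the shortest of the curves in Theorem~\ref{thm:C}. So Theorem~\ref{thm:A} is false with $p\mathbb{Z}^n$ alone in place of $p\mathbb{Z}^n\cup q\mathbb{Z}^n$. In the metrics of Theorem~\ref{thm:A} with $2^{n-1}n!\,\eta<1$, the short curve obtained for $\ell=p$ has a nonzero class in $q\mathbb{Z}^n$, say $mh$ with $h$ primitive, and $\lambda(mh)<(2^{n-1}n!\,\eta)^{1/n}$ while $\lambda(h)\ge1$.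
\end{remark}

\section{A complex built from two coverings}\label{sec:plan}

From here to the end of Section~\ref{sec:metric}, $n\ge3$, $p\ne q$ are primes, $T=T^n$, and $d$ denotes $p$ or $q$.

\subsection{How to make the volume small}

Suppose $T$ is mapped to a space $Y$ of dimension at most $n-1$ that carries a metric. The pullback $h$ of this metric is a quadratic form with a kernel at every point, so $h+\varepsilon g_0$ has volume of order $\sqrt\varepsilon$, while every curve is at least as long as its image in $Y$. The projection $T^n\to T^{n-1}$ is the model: the classes that are not multiples of $e_n$ keep length at least $1$, and the primitive class $e_n$ becomes short. We want the short classes to be nonprimitive, and by Remark~\ref{rem:forced} they cannot all be divisible by the same prime.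

The space $Y$ will be obtained from an $n$-dimensional complex $X$ by collapsing two tori $T_p$ and $T_q$ to points; the rest of $X$ has dimension $n-1$. The complex comes with a map $\pi:X\to T$ that measures homology classes and is multiplication by $d$ on $T_d$, and with a height function $y$ equal to $1$ on $T_p$ and to $-1$ on $T_q$. A loop at positive height has class divisible by $p$, a loop at negative height has class divisible by $q$. Any other loop meets height $0$, and then either it climbs, which costs length, or it stays in the middle region, where $\pi$ measures its length. The difficulty is to map $T$ into $X$ without changing homology classes.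

\subsection{The complex $X$}

Let $\mathbb{R}^n_{(j)}$ be the $j$-skeleton of the unit cubulation of $\mathbb{R}^n$, that is, the set of points with at least $n-j$ integer coordinates, and let $T_{(j)}$ be its image in $T$. Put $W=T_{(n-1)}$ and $W'=T_{(n-2)}$. Multiplication by $d$ is a covering $m_d:T\to T$ of degree $d^n$ with $m_d(T_{(j)})\subset T_{(j)}$. Let $T_p,T_q$ be two copies of $T$, and join each of them to $W$ by the mapping cylinder of $m_d|_{W'}$:
\[
X=\Big(W\sqcup\bigsqcup_{d\in\{p,q\}}\big(T_d\sqcup W'\times[0,1]_d\big)\Big)\Big/\sim,
\]
where $(w,0)_d$ is identified with $w\in W'\subset T_d$ and $(w,1)_d$ with $m_d(w)\in W$. We attach along $W'$ rather than $W$ so that the cylinders have dimension $n-1$. Thus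
\[
N=W\cup\big(W'\times[0,1]_p\big)\cup\big(W'\times[0,1]_q\big)
\]
has dimension $n-1$, and $X=N\cup T_p\cup T_q$. Define $\pi:X\to T$ and $y:X\to[-1,1]$ by
\[
\begin{array}{c|ccccc}
 & u\in T_p & (w,t)_p & w\in W & (w,t)_q & u\in T_q\\ \hline
\pi & m_p(u) & m_p(w) & w & m_q(w) & m_q(u)\\
y & 1 & 1-t & 0 & -(1-t) & -1
\end{array}
\]
The values agree at $t=0$ and at $t=1$, so both maps are well defined and continuous.

\begin{lemma}\label{lem:loops}
If $c$ is a loop in $\{y>0\}$, then $[\pi\circ c]\in p\mathbb{Z}^n$. If $c$ is a loop in $\{y<0\}$, then $[\pi\circ c]\in q\mathbb{Z}^n$.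
\end{lemma}

\begin{proof}
The set $\{y>0\}=T_p\cup(W'\times[0,1)_p)$ retracts to $T_p$ by $\rho(w,t)=w$, and $\pi=m_p\circ\rho$ on it. Hence $[\pi\circ c]=p\,[\rho\circ c]$. Exchanging $p$ and $q$ and the sign of $y$ gives the second statement.
\end{proof}

The topological core of Theorem~\ref{thm:A} is the following.

\begin{proposition}\label{prop:s}
There is a continuous map $s:T\to X$ such that $\pi\circ s$ induces the identity on $H_1(T;\mathbb{Z})$.
\end{proposition}

A degree count shows why two primes are needed. Since $\dim N=n-1$, the map $H_n(X)\to H_n(X,N)\cong\bigoplus_dH_n(T_d,W')$ is injective, and $H_n(T_d,W')\cong H_n(T_d)$ because $\dim W'=n-2$. So $H_n(X)$ is free on $[T_p]$ and $[T_q]$, and $\pi_*[T_d]=d^n[T]$. A self-map of $T$ that is the identity on $H_1$ has degree one, since $H^n(T;\mathbb{Z})$ is generated by a product of classes in $H^1$. Hence $s_*[T]=a[T_p]+b[T_q]$ with $ap^n+bq^n=1$. With one torus this equation has no solution; with two it has. It remains to see that no other obstruction arises.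

\subsection{The covering $\hat X$}

To keep track of homology classes we pull back the universal covering of $T$:
\[
\hat X=\{(x,v)\in X\times\mathbb{R}^n:\ \pi(x)=v \bmod\mathbb{Z}^n\},\qquad \tau_k(x,v)=(x,v+k)\quad(k\in\mathbb{Z}^n).
\]
This is a covering of $X$ with $\hat X/\mathbb{Z}^n=X$. Call a map from a translation-invariant subset of $\mathbb{R}^n$ to $\hat X$ \emph{equivariant} if it turns translation by $k$ into $\tau_k$. An equivariant map $\hat s:\mathbb{R}^n\to\hat X$ descends to a map $s:T\to X$, and the $v$-coordinate $G$ of $\hat s$ is a lift of $\pi\circ s$ with $G(x+k)=G(x)+k$. If $c$ lifts to a path from $x$ to $x+h$, then $\pi\circ s\circ c$ lifts to a path from $G(x)$ to $G(x)+h$, so $[\pi\circ s\circ c]=[c]$. Proposition~\ref{prop:s} thus follows once we construct an equivariant map $\mathbb{R}^n\to\hat X$.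

The covering is easy to describe in the coordinate $v$. Over $W$ it is $\widetilde W=\mathbb{R}^n_{(n-1)}$. Over $T_d$ it is the set of $(u,v)$ with $du\equiv v$ modulo $\mathbb{Z}^n$. If $\tilde u\in\mathbb{R}^n$ lifts $u$, then $a=v-d\tilde u$ is an integer vector, well defined modulo $d\mathbb{Z}^n$. So this part is a disjoint union of $d^n$ \emph{sheets} $\mathbb{R}^n_{d,a}$, $a\in\mathbb{Z}^n/d\mathbb{Z}^n$, each a copy of $\mathbb{R}^n$ with coordinate $v$ and with $u=(v-a)/d$. The preimage of $W'\subset T_d$ in the sheet $\mathbb{R}^n_{d,a}$ is
\[
E_{d,a}=a+d\,\mathbb{R}^n_{(n-2)}=\{v:\ v_i\in a_i+d\mathbb{Z}\text{ for at least two indices }i\}\subset\mathbb{R}^n_{(n-2)},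
\]
and the preimage of $W'\times[0,1]_d$ is the disjoint union of the cylinders $E_{d,a}\times[0,1]$. In summary, $\hat X$ is $\widetilde W$ with $p^n+q^n$ pieces $(E_{d,a}\times[0,1])\cup\mathbb{R}^n_{d,a}$ attached; the cylinder is glued at $t=1$ to $\widetilde W$ and at $t=0$ to its sheet, both times by the inclusion of $E_{d,a}$. The map $\tau_k$ translates $v$ by $k$ and replaces $a$ by $a+k$. The unit cubes in $\widetilde W$ and in the sheets, together with the products $e\times[0,1]$ for unit cubes $e\subset E_{d,a}$, make $\hat X$ a CW complex on which the $\tau_k$ act cellularly.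

\subsection{The obstruction, and the case $n=3$}\label{sub:three}

Let $Q=[0,1]^n$ and let $\Phi_i$ be its face $x_i=0$, oriented opposite to the boundary orientation of $\partial Q$. The opposite face $\tau_{e_i}\Phi_i$ then carries the boundary orientation, so as cellular chains
\begin{equation}\label{eq:dQ}
\partial Q=\sum_{i=1}^n(\tau_{e_i}-1)\Phi_i .
\end{equation}
Let $H=H_{n-1}(\hat X;\mathbb{Z})$, let $\beta\in H$ be the class of $\partial Q\subset\widetilde W$, and let $IH\subset H$ be the subgroup generated by all $\tau_k\alpha-\alpha$ with $k\in\mathbb{Z}^n$, $\alpha\in H$.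

The inclusion $\widetilde W\subset\hat X$ is an equivariant map on the $(n-1)$-skeleton of $\mathbb{R}^n$. To extend it over $Q$ we would need $\beta=0$. What we may do is change the map inside the face $\Phi_i$ by inserting a sphere of some class $-\alpha_i\in H$. Equivariance forces the sphere $-\tau_{e_i}\alpha_i$ on the opposite face, and by \eqref{eq:dQ} the class of the image of $\partial Q$ becomes $\beta-\sum_i(\tau_{e_i}-1)\alpha_i$. The true obstruction is therefore the image of $\beta$ in $H/IH$. In $\widetilde W$ alone it does not vanish: $H_{n-1}(\widetilde W)$ is freely generated by the translates of $[\partial Q]$, because the boundary map from cellular $n$-chains to $(n-1)$-cycles of $\mathbb{R}^n$ is bijective, and the quotient is $\mathbb{Z}$, generated by $[\partial Q]$. The sheets for $d$ are there to kill $d^n\beta$.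

Let us see this for $n=3$, $p=2$, $q=3$. Here $W$ is the union of the three coordinate $2$-tori and $W'$ is the wedge of the three coordinate circles. In $\hat X$, the space $\widetilde W$ is the union of the planes $v_i\in\mathbb{Z}$, there are $8+27$ sheets, and $E_{2,0}$ is the union of the lines parallel to the axes through the points of $2\mathbb{Z}^3$. Let $F\subset\widetilde W$ be a face of the cube $[0,2]^3$, a square made of four unit squares, and let $\bar F$ be the same square in the sheet $\mathbb{R}^3_{2,0}$. The four sides of $F$ lie on lines of $E_{2,0}$, so the annulus $\partial F\times[0,1]$ is part of $\hat X$ and joins $\partial F$ to $\partial\bar F$. The union of $F$, $\bar F$ and the annulus is an embedded $2$-sphere, the \emph{drum} over $F$ (Figure~\ref{fig:drum}).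

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x={(1.3cm,0cm)},y={(0.55cm,0.45cm)},z={(0cm,1.5cm)}]
\fill[gray!12] (0,0,0)--(2,0,0)--(2,2,0)--(0,2,0)--cycle;
\draw[dashed,gray] (0,0,0)--(0,2,0)--(2,2,0) (0,2,0)--(0,2,1) (1,0,0)--(1,2,0) (0,1,0)--(2,1,0);
\fill[gray!30] (0,0,1)--(2,0,1)--(2,2,1)--(0,2,1)--cycle;
\draw[thick] (0,0,1)--(2,0,1)--(2,2,1)--(0,2,1)--cycle (0,0,0)--(2,0,0)--(2,2,0);
\draw (1,0,1)--(1,2,1) (0,1,1)--(2,1,1);
\draw (0,0,0)--(0,0,1) (1,0,0)--(1,0,1) (2,0,0)--(2,0,1) (2,1,0)--(2,1,1) (2,2,0)--(2,2,1);
\node[right] at (2,2,1) {$F\subset\widetilde W\quad(t=1)$};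
\node[below] at (1,0,0) {$\bar F\subset\mathbb{R}^3_{2,0}\quad(t=0)$};
\node[left] at (0,0,0.5) {$\partial F\times[0,1]$};
\end{tikzpicture}
\caption{A drum for $n=3$, $d=2$. The upper lid is a face $F$ of the cube $[0,2]^3$ in the $2$-skeleton $\widetilde W$ of the unit cubulation, the lower lid is the same square in the sheet $\mathbb{R}^3_{2,0}$, and the wall is the part of the attaching cylinder over $\partial F$. The vertical direction is the cylinder parameter $t$; the interior of the box is not part of $\hat X$.}
\label{fig:drum}
\end{figure}

Take the six drums over the six faces of $[0,2]^3$, oriented so that the upper lids form the outward oriented surface $z=\partial[0,2]^3$ in $\widetilde W$. Each of the twelve edges of the cube lies in two faces, which induce opposite orientations on it, so the walls cancel in pairs. The six drums add up to $z-\bar z$, where $\bar z$ is the surface of the cube in the sheet, and $\bar z$ bounds the solid cube there. So $[z]$ is the sum of the classes of the six drums. The drum over $v_i=2$ is the image under $\tau_{2e_i}$ of the drum over $v_i=0$ with the orientation reversed, so this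 sum lies in $IH$. On the other hand $z$ is the sum of the boundaries of the eight unit cubes in $[0,2]^3$, each a translate of $\partial Q$. Hence $8\beta\in IH$. The cube $[0,3]^3$ and the sheet $\mathbb{R}^3_{3,0}$ give $27\beta\in IH$ by the same count, and $\beta=3\cdot27\beta-10\cdot8\beta\in IH$.

The obstruction vanishes in homology. To turn this into an extension over $Q$ we need homology to detect homotopy classes of $(n-1)$-spheres in $\hat X$, and this is where $n\ge3$ enters.

\section{Construction of the map $s$}\label{sec:map}

A space is \emph{$j$-connected} if it is path connected and its homotopy groups $\pi_1,\dots,\pi_j$ vanish. By cellular approximation, the $j$-skeleton of a contractible CW complex is $(j-1)$-connected. The Hurewicz theorem states that if $Y$ is simply connected, $m\ge2$ and $H_k(Y)=0$ for $2\le k<m$, then $Y$ is $(m-1)$-connected and the map $\pi_m(Y)\to H_m(Y)$, which sends a map from $S^m$ to the image of the fundamental class, is an isomorphism.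

\begin{lemma}\label{lem:conn}
The space $\hat X$ is simply connected and the Hurewicz map $\pi_{n-1}(\hat X)\to H$ is an isomorphism.
\end{lemma}

\begin{proof}
The skeleton $\widetilde W$ is $(n-2)$-connected, so it is simply connected, as $n\ge3$, and $H_k(\widetilde W)=0$ for $2\le k\le n-2$. Each $E_{d,a}$ is homeomorphic to $\mathbb{R}^n_{(n-2)}$, hence $(n-3)$-connected; so it is path connected, again as $n\ge3$, and $H_j(E_{d,a})=0$ for $1\le j\le n-3$.

Attach the $p^n+q^n$ pieces one at a time. Let $A$ be the space before the piece with index $(d,a)$ is attached, and assume that $A$ is simply connected with $H_k(A)=0$ for $2\le k\le n-2$. The sets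
\[
U=A\cup\big(E_{d,a}\times(\tfrac13,1]\big),\qquad V=\mathbb{R}^n_{d,a}\cup\big(E_{d,a}\times[0,\tfrac23)\big)
\]
are open and cover the new space. Sliding along the cylinder deforms $U$ onto $A$ and $V$ onto the contractible sheet, and $U\cap V=E_{d,a}\times(\frac13,\frac23)$ is path connected. By van Kampen's theorem $U\cup V$ is simply connected. For $2\le k\le n-2$ the Mayer--Vietoris sequence
\[
0=H_k(A)\oplus H_k(\mathbb{R}^n)\to H_k(U\cup V)\to H_{k-1}(E_{d,a})=0
\]
gives $H_k(U\cup V)=0$. By induction $\hat X$ satisfies the hypotheses of the Hurewicz theorem with $m=n-1\ge2$.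
\end{proof}

\begin{lemma}\label{lem:beta}
There are $\alpha_1,\dots,\alpha_n\in H$ with $\beta=\sum_{i}(\tau_{e_i}-1)\alpha_i$.
\end{lemma}

\begin{proof}
The identities $\tau_{k+l}-1=(\tau_k-1)\tau_l+(\tau_l-1)$ and $\tau_{-e_i}-1=-(\tau_{e_i}-1)\tau_{-e_i}$ show, by induction on $|k_1|+\dots+|k_n|$, that $(\tau_k-1)H\subset\sum_i(\tau_{e_i}-1)H$. So $IH=\sum_i(\tau_{e_i}-1)H$, and we must show $\beta\in IH$. As $p^n$ and $q^n$ are coprime, it suffices to show $d^n\beta\in IH$ for $d=p,q$.

Let $J=\{0,\dots,d-1\}^n$ and define cellular chains in $\widetilde W$ by
\[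
z=\sum_{k\in J}\tau_k\,\partial Q,\qquad F_i=\sum_{k\in J,\ k_i=0}\tau_k\Phi_i .
\]
The chain $z$ is the boundary of the cube $[0,d]^n$, and $F_i$ is its face $x_i=0$. Summing \eqref{eq:dQ} over $J$, the $i$-th term telescopes in $k_i$, so $z=\sum_i(\tau_{de_i}-1)F_i$. From the definition of $z$ we get $[z]=\sum_{k\in J}\tau_k\beta\equiv d^n\beta$ modulo $IH$.

For a chain $b$ in $\widetilde W$ let $\bar b$ be the chain with the same coordinates in the sheet $\mathbb{R}^n_{d,0}$. For an oriented cell $e$ of $E_{d,0}$ let $\operatorname{Cyl}(e)$ be the cell $e\times[0,1]$, oriented with the interval direction first, and extend linearly; then $\partial\operatorname{Cyl}(b)=b-\bar b-\operatorname{Cyl}(\partial b)$. The map $\tau_{de_i}$ preserves $\mathbb{R}^n_{d,0}$ and $E_{d,0}$ and commutes with $b\mapsto\bar b$ and with $\operatorname{Cyl}$. On the support of $\partial F_i$ the $i$-th coordinate is $0$ and a second coordinate is $0$ or $d$, so $\partial F_i$ is a cycle in $E_{d,0}$. The drum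
\[
D_i=F_i-\bar F_i-\operatorname{Cyl}(\partial F_i)
\]
is a cycle, since $\partial D_i=\partial F_i-\partial\bar F_i-(\partial F_i-\partial\bar F_i)=0$, and
\[
\sum_i(\tau_{de_i}-1)D_i=z-\bar z-\operatorname{Cyl}\Big(\sum_i(\tau_{de_i}-1)\partial F_i\Big)=z-\bar z-\operatorname{Cyl}(\partial z)=z-\bar z .
\]
The cycle $\bar z$ bounds the cube $[0,d]^n$ in the sheet. Hence $[z]=\sum_i(\tau_{de_i}-1)[D_i]\in IH$, and $d^n\beta\in IH$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:s}]
We build an equivariant map $\hat s:\mathbb{R}^n\to\hat X$ skeleton by skeleton. On $\mathbb{R}^n_{(n-2)}$ let $\hat s$ be the inclusion into $\widetilde W$.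

Every $(n-1)$-cell of $\mathbb{R}^n$ is $k+\Phi_i$ for exactly one pair $(k,i)$, so it suffices to define $\hat s$ on each $\Phi_i$ and to extend equivariantly. Let $b_i$ be the center of $\Phi_i$ and $\Delta_i$ a small closed ball about $b_i$ in the interior of $\Phi_i$. Let $r_i:\Phi_i\to\Phi_i$ be the radial map that sends $\Delta_i$ to $b_i$, fixes $\partial\Phi_i$ pointwise, and stretches $\Phi_i\setminus\Delta_i$ homeomorphically onto $\Phi_i\setminus\{b_i\}$. Orient the sphere $\Delta_i/\partial\Delta_i$ by $\Phi_i$. By the surjectivity in Lemma~\ref{lem:conn} there is a map $a_i:(\Delta_i,\partial\Delta_i)\to(\hat X,b_i)$ with Hurewicz image $-\alpha_i$. Let $\hat s=a_i$ on $\Delta_i$ and $\hat s=r_i$ on the rest of $\Phi_i$.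

We compute $\hat s_*[\partial Q]$. The map $\hat s|_{\partial Q}$ factors through the space $\Omega$ obtained from $\partial Q$ by collapsing each of the $2n$ spheres $\partial\Delta_i$ and $e_i+\partial\Delta_i$ to a point. Via the maps $r_i$ and their translates, $\Omega$ is a copy of $\partial Q$ with $2n$ spheres $\Sigma_i^0=\Delta_i/\partial\Delta_i$ and $\Sigma_i^1=e_i+\Sigma_i^0$ attached at one point each, so $H_{n-1}(\Omega)$ is free on $[\partial Q]$, $[\Sigma_i^0]$, $[\Sigma_i^1]$. The coefficients of the image of the fundamental class are the degrees of the maps from $\partial Q$ to these $2n+1$ spheres. The map to $\partial Q$ is given by the $r_i$ and their translates; it is homotopic to the identity along segments inside each face and has degree $1$. The collapse onto $\Sigma_i^1$ has degree $1$ and the collapse onto $\Sigma_i^0$ has degree $-1$, by the orientations in \eqref{eq:dQ}. The induced map $\Omega\to\hat X$ sends $[\partial Q]$, $[\Sigma_i^0]$, $[\Sigma^1_i]$ to $\beta$, $-\alpha_i$, $-\tau_{e_i}\alpha_i$. By Lemma~\ref{lem:beta},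
\[
\hat s_*[\partial Q]=\beta-\sum_i(\tau_{e_i}-1)\alpha_i=0 .
\]
By the injectivity in Lemma~\ref{lem:conn}, $\hat s|_{\partial Q}$ is null-homotopic, so it extends to $Q$. Setting $\hat s(x+k)=\tau_k\hat s(x)$ for $x\in Q$ is consistent on the common faces of the cubes, where $\hat s$ is already equivariant, and defines the required map on $\mathbb{R}^n$.
\end{proof}

\section{From the map to the metric}\label{sec:metric}

To pull back a metric and to exploit $\dim N=n-1$ pointwise, we make $s$ piecewise affine. This needs triangulations on whose simplices $\pi$ and $y$ are affine. An \emph{affine simplex} in $T$ is the injective image of a simplex in $\mathbb{R}^n$; a map to $T$ is \emph{affine} if it lifts to an affine map to $\mathbb{R}^n$.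

\begin{lemma}\label{lem:triang}
There is a triangulation $\mathcal{K}$ of $T$ by affine simplices, and a finite triangulation $\mathcal{L}$ of $X$ such that $y$ and $\pi$ are affine on each simplex of $\mathcal{L}$ and each simplex of $\mathcal{L}$ lies in $T_p$, in $T_q$ or in $N$.
\end{lemma}

\begin{proof}
Let $m\ge3$ be an integer. The \emph{Kuhn triangulation} of $\mathbb{R}^n$ for the grid $\frac1m\mathbb{Z}^n$ cuts each grid cube $v+[0,\frac1m]^n$ into the $n!$ simplices $\{x_{\sigma(1)}-v_{\sigma(1)}\ge\dots\ge x_{\sigma(n)}-v_{\sigma(n)}\}$, $\sigma$ a permutation. It is invariant under grid translations, and every face of every grid cube is a subcomplex. Two vertices of a simplex differ by a vector in $\frac1m\{-1,0,1\}^n$, and since $m\ge3$ such a vector is determined by its residue modulo $\mathbb{Z}^n$. Hence the vertices of a simplex stay distinct in $T$, and two simplices with the same vertices in $T$ differ by an integer translation. So the triangulation descends to a simplicial complex $\mathcal{K}_m$ of affine simplices in $T$. Each $T_{(j)}$ is a union of faces of grid cubes, hence a subcomplex. Put $\mathcal{K}=\mathcal{K}_3$.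 The map $m_d$ sends each simplex of $\mathcal{K}_{3d}$ affinely and bijectively onto a simplex of $\mathcal{K}$.

Decompose $X$ into the following closed cells: the simplices of $\mathcal{K}$ in $W$, the simplices of $\mathcal{K}_{3d}$ in $T_d$, and the prisms $\sigma\times[0,1]_d$ for simplices $\sigma$ of $\mathcal{K}_{3d}$ in $W'$. Each closed cell is a convex polytope embedded in $X$; for a prism this holds because $m_d$ is injective on $\sigma$. The faces of $\sigma\times[0,1]_d$ are the prisms over faces $\sigma'$ of $\sigma$, the simplices $\sigma'\subset T_d$ and the simplices $m_d(\sigma')\subset W$, so every face of a cell is a cell and all identifications are affine. The table defining $y$ and $\pi$ shows that both are affine on each cell. Let $\mathcal{L}$ be the barycentric subdivision: for each cell $e$ let $b_e$ be the mean of its vertices, and for each chain of cells $e_0\subsetneq\dots\subsetneq e_j$, each a face of the next, take the convex hull of $b_{e_0},\dots,b_{e_j}$ in $e_j$. Affine identifications preserve means of vertices, so these simplices fit together into a triangulation of $X$, and each lies affinely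 in one cell.
\end{proof}

The simplicial approximation theorem says that a continuous map from a finite simplicial complex $\mathcal{K}$ to a simplicial complex $\mathcal{L}$ is homotopic to a simplicial map from an iterated barycentric subdivision $\mathcal{K}'$ of $\mathcal{K}$ to $\mathcal{L}$; such a map sends each simplex affinely onto a simplex. A homotopy does not change the map on $H_1$, so we may assume that the map $s$ of Proposition~\ref{prop:s} is simplicial from $\mathcal{K}'$ to $\mathcal{L}$. Put
\[
f=y\circ s:T\to[-1,1],\qquad\varphi=\pi\circ s:T\to T .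
\]
The rest of the proof uses only the following properties.
\begin{itemize}
\item[(P1)] $f$ and $\varphi$ are continuous, affine on each simplex of $\mathcal{K}'$, and Lipschitz for $g_0$.
\item[(P2)] $[\varphi\circ c]=[c]$ for every loop $c$ in $T$.
\item[(P3)] Loops in $\{f>0\}$ have class in $p\mathbb{Z}^n$, and loops in $\{f<0\}$ have class in $q\mathbb{Z}^n$.
\item[(P4)] On each $n$-simplex of $\mathcal{K}'$, either $f$ is constant with value $\pm1$, or $df$ and $d\varphi$ have a common nonzero kernel vector.
\end{itemize}
For the Lipschitz bound in (P1), cut a shortest flat segment between two points into finitely many pieces, each in one simplex. Property (P3) is Lemma~\ref{lem:loops} applied to $s\circ c$, together with (P2). For (P4), the image under $s$ of an $n$-simplex $\sigma$ is a simplex of $\mathcal{L}$. If it lies in $T_p$ or $T_q$, then $f=1$ or $f=-1$ on $\sigma$. Otherwise it lies in $N$ and has dimension at most $n-1$; then the linear part of $s|_\sigma$ has a nonzero kernel vector, which is killed by $df$ and $d\varphi$ because $y$ and $\pi$ are affine on $s(\sigma)$.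

\begin{proof}[Proof of Theorem~\ref{thm:A}]
\emph{The degenerate form.} Let $\Sigma$ be the $(n-1)$-skeleton of $\mathcal{K}'$. Let $\kappa:\mathbb{R}\to[0,1]$ be smooth with $\kappa=1$ on $[-\frac12,\frac12]$ and $\kappa=0$ outside $(-\frac34,\frac34)$. On $T\setminus\Sigma$, the union of the open $n$-simplices, put
\[
h=df^2+\kappa(f)\,\varphi^*g_0 .
\]
The first term charges for changes of height. The second measures length by $\varphi$ at middle heights, and the cutoff collapses $T_p$ and $T_q$. The form $h$ is smooth and positive semidefinite, and by (P4) it has a nonzero kernel at every point: in the first case of (P4) $df=0$ and $\kappa(f)=0$, so $h=0$. With $\Lambda=1+\operatorname{Lip}(f)^2+\operatorname{Lip}(\varphi)^2$ we have $h\le(\Lambda-1)g_0$.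

\emph{The metric.} The form $h$ jumps across $\Sigma$, and a curve may run inside $\Sigma$. Both problems are solved by using the large metric $\Lambda g_0$ near $\Sigma$, which costs little volume. Let $\varepsilon\in(0,1]$ and $\theta>0$. Since $\Sigma$ is compact of measure zero, there are an open set $\mathcal{N}\supset\Sigma$ of $g_0$-volume less than $\theta$ and a smooth function $\chi:T\to[0,1]$ that vanishes near $\Sigma$ and equals $1$ outside $\mathcal{N}$. Put
\[
g=\chi\,(h+\varepsilon g_0)+(1-\chi)\,\Lambda g_0 .
\]
This is a smooth Riemannian metric on $T$, equal to $\Lambda g_0$ near $\Sigma$. On $T\setminus\Sigma$ both $h+\varepsilon g_0$ and $\Lambda g_0$ lie between $h$ and $\Lambda g_0$, so $h\le g\le\Lambda g_0$ there.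

\emph{Volume.} Outside $\mathcal{N}$ we have $g=h+\varepsilon g_0$. One eigenvalue of $g$ relative to $g_0$ is then $\varepsilon$, and the others are at most $\Lambda$, so the volume density is at most $(\varepsilon\Lambda^{n-1})^{1/2}$. On $\mathcal{N}$ it is at most $\Lambda^{n/2}$. Hence
\[
\operatorname{Vol}(T,g)\le(\varepsilon\Lambda^{n-1})^{1/2}+\Lambda^{n/2}\theta ,
\]
which is less than $\eta$ for small $\varepsilon$ and $\theta$, because $\Lambda$ does not depend on them.

\emph{Lengths.} Let $c$ be a closed Lipschitz curve. The curves $c$, $f\circ c$ and $\varphi\circ c$ are Lipschitz, hence differentiable at almost every time $t$, and at such a time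
\begin{equation}\label{eq:speed}
|(f\circ c)'|\le|c'|_g,\qquad\text{and}\qquad|(\varphi\circ c)'|_{g_0}\le|c'|_g\ \text{ if }|f(c(t))|\le\tfrac12 .
\end{equation}
If $c(t)\notin\Sigma$, the chain rule bounds the squares of the left sides by $h(c',c')\le g(c',c')$, using $\kappa(f)=1$ for the second. If $c(t)\in\Sigma$, the left sides are at most $\operatorname{Lip}(f)|c'|_{g_0}$ and $\operatorname{Lip}(\varphi)|c'|_{g_0}$, hence at most $\Lambda^{1/2}|c'|_{g_0}=|c'|_g$.

Assume $[c]\notin p\mathbb{Z}^n\cup q\mathbb{Z}^n$. By (P3), $f\circ c$ is neither everywhere positive nor everywhere negative, so it vanishes somewhere. If $|f\circ c|\ge\frac12$ at some time, then along the closed curve $f\circ c$ goes from $0$ to a value of modulus at least $\frac12$ and back, so $\int|(f\circ c)'|\ge1$, and the first inequality in \eqref{eq:speed} gives $\operatorname{length}_g c\ge1$. Otherwise the second inequality holds almost everywhere, so $\operatorname{length}_gc\ge\operatorname{length}_{g_0}(\varphi\circ c)$. By (P2) the curve $\varphi\circ c$ has class $[c]\ne0$, so its flat length is at least $1$ by Lemma~\ref{lem:lambda}.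
\end{proof}

\begin{remark}
The hypothesis that $p\neq q$ are primes is used only through $\gcd(p^n,q^n)=1$ in Lemma~\ref{lem:beta}. The hypothesis $n\ge3$ is used only in Lemma~\ref{lem:conn}. For $n=2$ the set $E_{d,a}=a+d\mathbb{Z}^2$ is disconnected and van Kampen's argument breaks down. Lemma~\ref{lem:beta} still holds, the drums being loops, so one can still make the loop $\hat s|_{\partial Q}$ null-homologous; but a null-homologous loop need not be contractible. The failure is unavoidable: Section~\ref{sec:metric} works verbatim for $n=2$, so a map $s$ as in Proposition~\ref{prop:s} would contradict Theorem~\ref{thm:B}.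
\end{remark}

\section{The inequality modulo a prime}\label{sec:C}

Let $M$ be $T^n$ with a Riemannian metric, $n\ge1$, and let $p$ be a prime. For a point $x$ write $B_r$ and $S_r$ for the sets where $\operatorname{dist}(x,\cdot)$ is less than $r$ and equal to $r$. The plan is to choose cohomology classes $\zeta_1,\dots,\zeta_n$ modulo $p$ with nonzero product such that $\zeta_k$ vanishes on balls of a radius $a_k$ given by the $k$-th shortest independent curve, and to bound the volume of one ball from below by cutting $M$ down, one dimension at a time, along almost minimal sets.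

\subsection{Successive minima and the classes $\zeta_k$}

Let $\ell_k$ be the least $r$ such that the classes $h\in\mathbb{Z}^n$ with $\lambda(h)\le r$ span a subspace of dimension at least $k$ in $H_1(M;\mathbb{F}_p)=\mathbb{F}_p^n$. By Lemma~\ref{lem:lambda} the least value exists, and $0<\ell_1\le\dots\le\ell_n$. Choose $\gamma_1,\dots,\gamma_n$ successively: given $\gamma_1,\dots,\gamma_{k-1}$ with independent classes, the curves of length at most $\ell_k$ span a space of dimension at least $k$, so one of them, $\gamma_k$, has class outside the span of the earlier ones. This step needs a field; over $\mathbb{Z}$ the short classes may generate without containing a basis. The integer determinant of the classes of the $\gamma_k$ is prime to $p$, hence nonzero, so they are also a basis over $\mathbb{Q}$. With $a_k=\ell_k/2$, Theorem~\ref{thm:C} follows from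
\begin{equation}\label{eq:goal}
\operatorname{Vol}(M)\ge\frac{2}{n!}\prod_{k=1}^na_k=\frac{1}{2^{n-1}n!}\prod_{k=1}^n\ell_k .
\end{equation}

Let $L_k\subset\mathbb{F}_p^n$ be the span of the classes $h$ with $\lambda(h)<\ell_k$. These are finitely many, so they all have $\lambda(h)\le r$ for some $r<\ell_k$, and $\dim L_k\le k-1$. Since $L_1\subset\dots\subset L_n$, there is a basis $x_1,\dots,x_n$ of $\mathbb{F}_p^n$ such that each $L_k$ is spanned by the first $\dim L_k$ vectors, hence lies in the span of $x_1,\dots,x_{k-1}$. Let $\zeta_1,\dots,\zeta_n$ be the dual basis of $H^1(M;\mathbb{F}_p)=\operatorname{Hom}(\mathbb{F}_p^n,\mathbb{F}_p)$. Then $\zeta_k$ vanishes on every closed curve of length less than $\ell_k$. By the K\"unneth formula $H^*(T^n;\mathbb{F}_p)$ is the exterior algebra on $H^1$, so $\zeta_1\cup\dots\cup\zeta_n\ne0$.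

We must say what it means for $\zeta_k$ to vanish on a subset that need not be locally connected. Choose $z_k\in\mathbb{Z}^n$ such that $\zeta_k(h)=\langle z_k,h\rangle\bmod p$, and let $\phi_k:M\to\mathbb{R}/\mathbb{Z}$ be the smooth map $x\mapsto\langle z_k,x\rangle$. Let $\operatorname{pr}:\mathbb{R}/p\mathbb{Z}\to\mathbb{R}/\mathbb{Z}$ be the $p$-fold covering. We say that \emph{$\phi_k$ lifts over $A\subset M$} if there is a continuous $\psi:A\to\mathbb{R}/p\mathbb{Z}$ with $\operatorname{pr}\circ\psi=\phi_k|_A$. A lift restricts to subsets; a lift plus a constant in $\mathbb{Z}/p\mathbb{Z}$ is a lift; and two lifts differ at each point by an element of $\mathbb{Z}/p\mathbb{Z}$. For a loop $c$ the degree of $\phi_k\circ c$ is $\langle z_k,[c]\rangle$. So by the lifting criterion for coverings, $\phi_k$ lifts over an open set $U$ if and only if $\zeta_k$ vanishes on all loops in $U$.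

\begin{lemma}\label{lem:lift}
\textup{(a)} The map $\phi_k$ lifts over every ball $B_r$ with $r\le a_k$.
\textup{(b)} If $\phi_k$ lifts over a compact set $K$, it lifts over an open neighborhood of $K$.
\end{lemma}

\begin{proof}
(a) Every loop in $B_r$ is homotopic in $B_r$ to a piecewise smooth loop $c$, and $c$ lies in $\{\operatorname{dist}(x,\cdot)\le r'\}$ for some $r'<r$. Cut $c$ into arcs of length less than $2(r-r')$ and join the division points to $x$ by minimizing geodesics. Each arc together with the two geodesics to its ends is a loop of length less than $2r\le\ell_k$, and $[c]$ is the sum of the classes of these loops. So $\zeta_k([c])=0$.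

(b) Let $\psi$ be a lift over $K$. Identify $\mathbb{R}/p\mathbb{Z}$ with the unit circle in $\mathbb{C}$, extend $\psi$ to a continuous map $M\to\mathbb{C}$ by Tietze's theorem, and divide by the modulus on the open set $U_0\supset K$ where the extension is nonzero. This gives $\psi_0:U_0\to\mathbb{R}/p\mathbb{Z}$ extending $\psi$. The map $\phi_k-\operatorname{pr}\circ\psi_0$ vanishes on $K$, so it avoids $\frac12$ on an open set $U$ with $K\subset U\subset U_0$, and there it is the reduction of a continuous $\xi:U\to(-\frac12,\frac12)$. Then $\psi_0+\xi$ is a lift over $U$.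
\end{proof}

\subsection{The case $n=2$}

Suppose that, among the compact sets of finite length over whose complement $\phi_2$ lifts, some set $Z_1$ has least length, and ignore questions of regularity. Among the finite sets $Y\subset Z_1$ such that $\phi_1$ lifts over $Z_1\setminus Y$, let $Z_0$ have the fewest points. It is nonempty, for otherwise $\zeta_1$ would vanish near $Z_1$ and $\zeta_2$ away from $Z_1$, forcing $\zeta_1\cup\zeta_2=0$. Center the balls at $x\in Z_0$. For $\rho<a_1$ the set $Z_1$ meets $S_\rho$ at least twice, or else $x$ could be discarded from $Z_0$; hence $Z_1\cap B_\rho$ has length at least $2\min(\rho,a_1)$. For $\rho<a_2$ we may replace $Z_1\cap B_\rho$ by $S_\rho$ and obtain a competitor for $Z_1$, because $\phi_2$ lifts over $B_\rho$; hence $S_\rho$ is at least as long as $Z_1\cap B_\rho$. Integrating over $\rho$,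
\[
\operatorname{Area}(M)\ge\int_0^{a_2}2\min(\rho,a_1)\,d\rho=2a_1a_2-a_1^2\ge a_1a_2,
\]
which is \eqref{eq:goal} for $n=2$. To make this rigorous in all dimensions we avoid existence and regularity of minimizers: we minimize only up to an error $\delta$, in a class of sets that is stable under cutting by spheres and in which lengths of slices can be integrated.

\subsection{Rectifiable sets and the coarea inequality}

Let $\mathcal{H}^k$ be the Hausdorff measure of the distance of $M$, normalized as usual, so that $\mathcal{H}^0$ counts points and $\mathcal{H}^n$ is the Riemannian volume. A Borel set $Y\subset M$ is \emph{$k$-rectifiable} if it is $(\mathcal{H}^k,k)$-rectifiable in Federer's sense: $\mathcal{H}^k(Y)<\infty$, and $\mathcal{H}^k$-almost all of $Y$ is covered by countably many Lipschitz images of bounded subsets of $\mathbb{R}^k$. For $k=0$ this means that $Y$ is finite. Borel subsets and finite unions of $k$-rectifiable sets are $k$-rectifiable, and $M$ is $n$-rectifiable.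

\begin{lemma}\label{lem:coarea}
Let $Y\subset M$ be compact and $k$-rectifiable, $k\ge1$, and let $u$ be a Lipschitz map from $Y$ to $\mathbb{R}$ or $\mathbb{R}/\mathbb{Z}$. Then $Y\cap u^{-1}(t)$ is $(k-1)$-rectifiable for almost every $t$. If $u$ is real-valued and $1$-Lipschitz, then for every Borel set $Y'\subset Y$
\[
\int\mathcal{H}^{k-1}\big(Y'\cap u^{-1}(t)\big)\,dt\le\mathcal{H}^k(Y').
\]
\end{lemma}

\begin{proof}
By Nash's theorem, $M$ embeds smoothly and isometrically in some $\mathbb{R}^N$. By compactness, the ratio of the distance of $M$ to the Euclidean distance tends to $1$ uniformly as the distance tends to $0$. Hence the two distances define the same Hausdorff measures on subsets of $M$ and the same class of Lipschitz maps. Regard the target of $u$ as a compact interval or as a circle in the plane. The coarea theorem \cite[Theorem~3.2.22]{federer} gives the first claim and, for real $u$, the identity $\int\mathcal{H}^{k-1}(Y'\cap u^{-1}(t))\,dt=\int_{Y'}Ju\,d\mathcal{H}^k$, where the approximate Jacobian $Ju$ is the norm of the tangential derivative of $u$ along $Y$. If $u$ is $1$-Lipschitz for the distance of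 $M$, then for every $\epsilon>0$ it is locally $(1+\epsilon)$-Lipschitz for the Euclidean distance, so $Ju\le1$ almost everywhere.
\end{proof}

\subsection{A chain of almost minimal cuts}

Fix $\delta>0$. We define compact sets $M=Z_n\supset Z_{n-1}\supset\dots\supset Z_0$ with $Z_k$ $k$-rectifiable. Given $Z_k$ with $k\ge1$, call $Y\subset Z_k$ \emph{admissible} if it is compact and $(k-1)$-rectifiable and $\phi_k$ lifts over $Z_k\setminus Y$. Admissible sets exist: $\operatorname{pr}$ has a section over the arc $\mathbb{R}/\mathbb{Z}\setminus\{t\}$, so $\phi_k$ lifts over $M\setminus\phi_k^{-1}(t)$, and $Z_k\cap\phi_k^{-1}(t)$ is admissible for almost every $t$ by Lemma~\ref{lem:coarea}. For $k\ge2$ let $Z_{k-1}$ be admissible with $\mathcal{H}^{k-1}(Z_{k-1})\le\mathcal{H}^{k-1}(Y)+\delta$ for every admissible $Y\subset Z_k$. For $k=1$ let $Z_0$ be an admissible set with the fewest points.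

\begin{lemma}\label{lem:nonempty}
The set $Z_0$ is nonempty.
\end{lemma}

\begin{proof}
Suppose $Z_0=\emptyset$. We construct open sets $U_1,\dots,U_n$ such that $\phi_k$ lifts over $U_k$ and $Z_k\subset U_1\cup\dots\cup U_k$. Given $U_1,\dots,U_{k-1}$, with none given for $k=1$, the compact set $Z_k\setminus(U_1\cup\dots\cup U_{k-1})$ lies in $Z_k\setminus Z_{k-1}$, so $\phi_k$ lifts over it, and Lemma~\ref{lem:lift}(b) provides $U_k$. In the end $M=U_1\cup\dots\cup U_n$. Since $\zeta_k$ vanishes on all loops in $U_k$, and loops generate $H_1(U_k;\mathbb{Z})$, the restriction of $\zeta_k$ to $U_k$ is zero. By the exact sequence of the pair, $\zeta_k$ is the image of a class in $H^1(M,U_k;\mathbb{F}_p)$. For open sets the cup product of these relative classes is defined in $H^n(M,U_1\cup\dots\cup U_n;\mathbb{F}_p)=0$ and maps to $\zeta_1\cup\dots\cup\zeta_n\ne0$, a contradiction.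
\end{proof}

Fix $x\in Z_0$, center $B_r$ and $S_r$ at $x$, and put $V_k(r)=\mathcal{H}^k(Z_k\cap B_r)$. The function $\operatorname{dist}(x,\cdot)$ is $1$-Lipschitz and $S_\rho\subset B_r$ for $\rho<r$, so Lemma~\ref{lem:coarea} gives
\begin{equation}\label{eq:slice}
V_k(r)\ge\int_0^r\mathcal{H}^{k-1}(Z_k\cap S_\rho)\,d\rho .
\end{equation}
Trading the part of $Z_{k-1}$ inside a ball for the slice of $Z_k$ by the sphere bounds these slices from below.

\begin{lemma}\label{lem:step}
For $2\le k\le n$ and $0\le r\le a_k$ we have $V_k(r)\ge\int_0^r\big(V_{k-1}(\rho)-\delta\big)\,d\rho$.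
\end{lemma}

\begin{proof}
For almost every $\rho\in(0,a_k)$ the compact set $Y=(Z_{k-1}\setminus B_\rho)\cup(Z_k\cap S_\rho)$ is $(k-1)$-rectifiable. A point of $Z_k$ inside $B_\rho$ is never in $Y$, a point on $S_\rho$ always is, and a point farther away is in $Y$ exactly when it is in $Z_{k-1}$. So $Z_k\setminus Y$ is the disjoint union of $Z_k\cap B_\rho$ and $Z_k\setminus(B_\rho\cup S_\rho\cup Z_{k-1})$, both open in $Z_k$. The map $\phi_k$ lifts over the first by Lemma~\ref{lem:lift}(a) and over the second because it lies in $Z_k\setminus Z_{k-1}$. Thus $Y$ is admissible, and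
\[
\mathcal{H}^{k-1}(Z_{k-1})\le\mathcal{H}^{k-1}(Z_{k-1}\setminus B_\rho)+\mathcal{H}^{k-1}(Z_k\cap S_\rho)+\delta .
\]
All terms are finite, so $\mathcal{H}^{k-1}(Z_k\cap S_\rho)\ge V_{k-1}(\rho)-\delta$. Insert this in \eqref{eq:slice}.
\end{proof}

For $k=1$ the same exchange shows only that $Z_1$ meets $S_\rho$. A single intersection point can also be excluded, because two lifts can be matched at one point; this gains a factor $2$.

\begin{lemma}\label{lem:base}
For $0\le r\le a_1$ we have $V_1(r)\ge2r$.
\end{lemma}

\begin{proof}
By \eqref{eq:slice} it suffices to show $|Z_1\cap S_\rho|\ge2$ for $0<\rho<a_1$. Suppose $|Z_1\cap S_\rho|\le1$. Let $Y=Z_0\setminus B_\rho$ and $A=Z_1\setminus Y$, and let $A_1$, $A_2$ be the subsets of $A$ where $\operatorname{dist}(x,\cdot)\le\rho$ and $\ge\rho$. They are closed in $A$ and cover it. The map $\phi_1$ lifts over $A_1\subset B_{a_1}$ by Lemma~\ref{lem:lift}(a), and over $A_2$ because the points of $Z_0$ at distance at least $\rho$ lie in $Y$, so that $A_2\subset Z_1\setminus Z_0$. The intersection $A_1\cap A_2\subset Z_1\cap S_\rho$ has at most one point. After adding a constant in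 $\mathbb{Z}/p\mathbb{Z}$ to one lift, the two agree on $A_1\cap A_2$ and glue to a lift over $A$. So $Y$ is admissible, and $|Y|<|Z_0|$ since $x\in Z_0\cap B_\rho$. This contradicts the choice of $Z_0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
For $r\ge0$ let $\omega_1(r)=2\min(r,a_1)$ and $\omega_k(r)=\int_0^{\min(r,a_k)}\omega_{k-1}(t)\,dt$, and let $c_1=0$, $c_k=a_k(c_{k-1}+1)$. We claim $V_k\ge\omega_k-c_k\delta$. As $V_k$ is nondecreasing, $V_k(r)\ge V_k(r')$ with $r'=\min(r,a_k)$. For $k=1$ the claim is Lemma~\ref{lem:base}, and for $k\ge2$ Lemma~\ref{lem:step} and induction give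
\[
V_k(r)\ge\int_0^{r'}\big(\omega_{k-1}(t)-c_{k-1}\delta-\delta\big)\,dt\ge\omega_k(r)-c_k\delta .
\]
Hence $\operatorname{Vol}(M)\ge V_n(a_n)\ge\omega_n(a_n)-c_n\delta$. The sets $Z_k$ and the point $x$ depend on $\delta$, but $\omega_n$ and $c_n$ do not, so $\operatorname{Vol}(M)\ge\omega_n(a_n)$.

Integrating last over $t_k$ shows, by induction on $k$, that $\omega_k(r)$ is twice the volume of $\{0\le t_1\le\dots\le t_k\le r,\ t_i\le a_i\text{ for all }i\}$. So $\omega_n(a_n)=2\operatorname{vol}(\Theta)$ with
\[
\Theta=\{0\le t_1\le\dots\le t_n,\ t_i\le a_i\text{ for all }i\}.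
\]
Let $u\in\prod_i[0,a_i]$. The $i$-th smallest coordinate of $u$ is at most $\max(u_1,\dots,u_i)\le a_i$, because $a_1\le\dots\le a_i$. So sorting the coordinates moves $u$ into $\Theta$: the box is covered by the $n!$ images of $\Theta$ under permutations of coordinates, and $\prod a_i\le n!\operatorname{vol}(\Theta)$. This proves \eqref{eq:goal}, and $\operatorname{length}\gamma_k\le\ell_k$ finishes the proof.
\end{proof}

\section{Coefficient rings}\label{sec:D}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Let $A$ be the integer matrix whose columns are the classes of $\gamma_1,\dots,\gamma_n$, and let $D=\det A$. The curves are $R$-generating if and only if $D\cdot1_R$ is a unit. Indeed, if the columns generate $R^n$, then $AB=I$ for a matrix $B$ over $R$, so $D\det B=1$; and if $D$ is a unit, the adjugate matrix divided by $D$ inverts $A$ over $R$.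

Suppose $|P(R)|\le1$. Let $p$ be the element of $P(R)$, or any prime if $P(R)=\emptyset$. The curves of Theorem~\ref{thm:C} have $p\nmid D$. So $D\ne0$, every prime factor of $D$ lies outside $P(R)$ and is a unit of $R$, and $D$ is a unit of $R$. Hence $C=2^{n-1}n!$ works.

Suppose $p\ne q$ lie in $P(R)$. Take a metric as in Theorem~\ref{thm:A} and $R$-generating curves $\gamma_1,\dots,\gamma_n$. If some class lay in $p\mathbb{Z}^n$, then $D=pD'$ with $D'\in\mathbb{Z}$, and $p$ would divide a unit, hence be a unit of $R$; the same argument applies to $q$. So all $\gamma_i$ have length at least $1$, while the volume is less than $\eta$. Since $\eta$ is arbitrary, no constant $C$ exists.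
\end{proof}

\begin{thebibliography}{9}

\bibitem{federer}
Federer, \emph{Geometric Measure Theory}.

\bibitem{systoles}
\emph{Systoles and intersystolic inequalities},
\texttt{https://www.ihes.fr/\~{}gromov/wp-content/uploads/2018/08/195.pdf}.

\end{thebibliography}
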